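\title{Group rings that are isomorphic over algebraic integers but not over the $p$-adic integers}

\begin{abstract}
Let $G$ and $H$ be finite groups, let $\pi$ be the set of prime divisors of $|G|$, and let $\mathbb{Z}_\pi$ be the semilocalization of $\mathbb{Z}$ at $\pi$. If $\mathbb{Z}_\pi G\cong\mathbb{Z}_\pi H$, then $\mathcal{O}G\cong\mathcal{O}H$ for the ring of integers $\mathcal{O}$ of some number field. We show that the converse is false. For every odd prime $q$ and every prime $p$ with $q\mid p-1$ and $q^2\nmid p-1$ we construct groups $G$ and $H$ of order $p^aq^b$ with $\mathcal{O}G\cong\mathcal{O}H$ for some $\mathcal{O}$ and $\mathbb{Z}_pG\not\cong\mathbb{Z}_pH$. The group $H$ arises from $G$ by changing a central extension in a way that becomes invisible once a primitive $q^2$-th root of unity is adjoined. We also show that $\mathcal{O}G\cong\mathcal{O}H$ for some $\mathcal{O}$ is equivalent to $\mathcal{O}_\pi G\cong\mathcal{O}_\pi H$ for some $\mathcal{O}$, and to the existence of local isomorphisms that induce one and the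 same bijection of irreducible characters.
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite, and $RG$ denotes the group ring of $G$ over a commutative ring $R$. For a prime $p$ let $\mathbb{Z}_{(p)}=\{a/b : a,b\in\mathbb{Z},\ p\nmid b\}$ and let $\mathbb{Z}_p$ be the ring of $p$-adic integers. For a finite set $\pi$ of primes put $\mathbb{Z}_\pi=\bigcap_{p\in\pi}\mathbb{Z}_{(p)}$ (so $\mathbb{Z}_\emptyset=\mathbb{Q}$). We write $\pi(G)$ for the set of prime divisors of $|G|$. A \emph{ring of algebraic integers} is the ring of integers $\mathcal{O}$ of an algebraic number field, and $\mathcal{O}G\cong\mathcal{O}H$ always means an isomorphism of $\mathcal{O}$-algebras. Over $\mathbb{Z}_\pi$ no such convention is needed: an additive map $\Phi\colon\mathbb{Z}_\pi G\to\mathbb{Z}_\pi H$ satisfies $b\,\Phi(\frac ab x)=a\,\Phi(x)$ and is therefore $\mathbb{Z}_\pi$-linear.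

There are two natural ways to weaken the condition $\mathbb{Z}G\cong\mathbb{Z}H$. One can pass to $\mathbb{Z}_\pi G$ with $\pi=\pi(G)$; this inverts the primes not dividing $|G|$, at which the group ring is a maximal order, and keeps the others. Or one can pass to $\mathcal{O}G$; this keeps all primes but enlarges the coefficients, so that ideals become principal and roots of unity become available. It is known that the first weakening implies the second: if $\mathbb{Z}_\pi G\cong\mathbb{Z}_\pi H$, then $\mathcal{O}G\cong\mathcal{O}H$ for some ring $\mathcal{O}$ of algebraic integers. The converse is posed as an open question in \cite{habil}.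

\medskip
\noindent\textbf{Question.} \emph{Let $G$ and $H$ be finite groups and $\pi=\pi(G)$. If $\mathcal{O}G\cong\mathcal{O}H$ for some ring $\mathcal{O}$ of algebraic integers, does it follow that $\mathbb{Z}_\pi G\cong\mathbb{Z}_\pi H$?}
\medskip

Two observations suggest a positive answer. First, it is true for abelian groups.

\begin{example}\label{ex:abelian}
Let $G$ be abelian and $\mathcal{O}G\cong\mathcal{O}H$. Then $H$ is abelian and $|H|=|G|$. Let $k$ be a residue field of $\mathcal{O}$, of characteristic $\ell$. In the commutative ring $kG$ we have $(\sum a_gg)^{\ell^n}=\sum a_g^{\ell^n}g^{\ell^n}$, so the $k$-span of all $\ell^n$-th powers is the group ring of $G^{\ell^n}=\{g^{\ell^n}:g\in G\}$. Hence $|G^{\ell^n}|=|H^{\ell^n}|$ for all primes $\ell$ and all $n$, and $G\cong H$. For arbitrary $G$, the quotient of $\mathcal{O}G$ by the ideal generated by all $xy-yx$ is $\mathcal{O}[G/[G,G]]$, so $\mathcal{O}G\cong\mathcal{O}H$ forces $G/[G,G]\cong H/[H,H]$.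
\end{example}

Second, isomorphisms of \emph{modules} descend. If $L,L'$ are finitely generated $\mathbb{Z}_pG$-modules and $R\otimes L\cong R\otimes L'$ for the ring of integers $R$ of an extension of $\mathbb{Q}_p$ of degree $n$, then restriction to $\mathbb{Z}_pG$ gives $L^n\cong L'^n$, and the Krull--Schmidt theorem gives $L\cong L'$. For algebras this argument is not available, and in fact the answer to the Question is no.

\begin{theorem}\label{thm:A}
Let $q$ be an odd prime and $p$ a prime with $q\mid p-1$ and $q^2\nmid p-1$ (for example $q=3$, $p=7$). There are finite groups $G,H$ with $\pi(G)=\pi(H)=\{p,q\}$ such that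
\begin{enumerate}
\item[(1)] $\mathcal{O}G\cong\mathcal{O}H$ as $\mathcal{O}$-algebras for some ring $\mathcal{O}$ of algebraic integers;
\item[(2)] $\mathbb{Z}_pG\not\cong\mathbb{Z}_pH$ as rings. A fortiori $\mathbb{Z}_{(p)}G\not\cong\mathbb{Z}_{(p)}H$ and $\mathbb{Z}_\pi G\not\cong\mathbb{Z}_\pi H$ for $\pi=\{p,q\}$.
\end{enumerate}
\end{theorem}

By Dirichlet's theorem applied to the residue class $1+q$ modulo $q^2$, every odd $q$ admits infinitely many such $p$. The groups are semidirect products of a $p$-group and a $q$-group, hence solvable. The second result describes what the hypothesis $\mathcal{O}G\cong\mathcal{O}H$ does mean. For a maximal ideal $\mathfrak{p}$ of $\mathcal{O}$ we write $\mathcal{O}_\mathfrak{p}$ and $K_\mathfrak{p}$ for the completions of $\mathcal{O}$ and of its field of fractions $K$. A field $F$ of characteristic $0$ \emph{splits} $G$ if $FG$ is a product of matrix algebras over $F$; the irreducible characters $\chi\in\operatorname{Irr}(G)$ then take values in $F$, and we extend them linearly to $FG$.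

\begin{theorem}\label{thm:B}
For finite groups $G,H$ and $\pi=\pi(G)$ the following are equivalent.
\begin{enumerate}
\item[(1)] $\mathcal{O}G\cong\mathcal{O}H$ for some ring of algebraic integers $\mathcal{O}$.
\item[(2)] $\mathcal{O}_\pi G\cong\mathcal{O}_\pi H$ as $\mathcal{O}_\pi$-algebras for some ring of algebraic integers $\mathcal{O}$, where $\mathcal{O}_\pi=\mathbb{Z}_\pi\otimes\mathcal{O}$.
\item[(3)] $|G|=|H|$, and there are a number field $K$ that splits $G$ and $H$, with ring of integers $\mathcal{O}$, and a bijection $\chi\mapsto\chi^*$ from $\operatorname{Irr}(G)$ to $\operatorname{Irr}(H)$ such that for every maximal ideal $\mathfrak{p}\ni|G|$ of $\mathcal{O}$ there is an $\mathcal{O}_\mathfrak{p}$-algebra isomorphism $\Phi_\mathfrak{p}\colon\mathcal{O}_\mathfrak{p}H\to\mathcal{O}_\mathfrak{p}G$ with $\chi\circ\Phi_\mathfrak{p}=\chi^*$ for all $\chi$.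
\end{enumerate}
\end{theorem}

The case $\mathcal{O}=\mathbb{Z}$ of (2)$\Rightarrow$(1) is the known implication quoted above. The two theorems together say that the correct converse is semilocal over $\mathcal{O}$: the only obstruction in the Question is the descent of coefficients from $\mathcal{O}_\pi$ to $\mathbb{Z}_\pi$, and this obstruction is real.

Section~\ref{sec:twist} introduces the operation that produces $H$ from $G$ and works it out for a pair of groups of order $63$, where all but one of the required properties already hold. Section~\ref{sec:localglobal} proves Theorem~\ref{thm:B}; the tool is a theorem of Dade \cite{dade} on forms that represent units, which we prove in full. The groups are built in Section~\ref{sec:groups}. Section~\ref{sec:iso} verifies condition (3) of Theorem~\ref{thm:B} for them, and Section~\ref{sec:noniso} proves $\mathbb{Z}_pG\not\cong\mathbb{Z}_pH$ with the help of Weiss' theorem on permutation lattices \cite{weiss}.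

\section{Twisting a central extension}\label{sec:twist}

Let $q$ be a prime, $\Gamma$ a group, $z\in\Gamma$ a central element of order $q$, and $\mu\colon\Gamma\to\mathbb{Z}/q$ a homomorphism with $\mu(z)=0$. We adjoin a central $q$-th root of $z$: let $C=\langle\xi\rangle$ be cyclic of order $q^2$ and
\[
\widetilde\Gamma=(\Gamma\times C)/\langle(z,\xi^{-q})\rangle .
\]
Both $\Gamma$ and $C$ embed in $\widetilde\Gamma$, the element $\xi$ is central, $\xi^q=z$, $\Gamma\cap C=\langle z\rangle$, and $|\widetilde\Gamma|=q|\Gamma|$. Since $\mu(z)=0$, the rule $g\xi^j\mapsto j-\mu(g)$ defines a surjective homomorphism $\widetilde\Gamma\to\mathbb{Z}/q$. Its kernel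
\[
\Gamma^\mu=\{g\xi^j : g\in\Gamma,\ j\equiv\mu(g)\bmod q\}
\]
is the \emph{twist} of $\Gamma$ along $\mu$. It has order $|\Gamma|$ and contains $\ker\mu$. Let $\overline\Gamma=\Gamma/\langle z\rangle$. The homomorphism $\Gamma^\mu\to\overline\Gamma$, $g\xi^j\mapsto\bar g$, is surjective, and its kernel is $\langle z\rangle$, because $g\in\langle z\rangle$ forces $j\equiv0\bmod q$. So $\Gamma$ and $\Gamma^\mu$ are two central extensions of $\overline\Gamma$ by $\langle z\rangle$. They have the same commutators but different $q$-th powers: $(g\xi^j)^q=g^qz^{\mu(g)}$.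

The twist is trivial when $\mu$ lifts to $\mathbb{Z}/q^2$. Indeed, if $\nu\colon\Gamma\to\mathbb{Z}/q^2$ is a homomorphism with $\nu\equiv\mu\bmod q$ and $\nu(z)=0$, then $g\mapsto g\xi^{\nu(g)}$ is a homomorphism $\Gamma\to\Gamma^\mu$, and it is injective since $g\xi^{\nu(g)}=1$ gives $g\in\langle z\rangle$, then $\nu(g)=0$ and $g=1$. The failure of such a lift is what Section~\ref{sec:noniso} will detect in the $p$-adic group ring.

\begin{example}\label{ex:63}
Let $q=3$ and $G_0=\langle m,y\rangle\times\langle z\rangle$ with $m^7=y^3=z^3=1$ and $ymy^{-1}=m^2$. Let $\mu(y)=1$, $\mu(m)=\mu(z)=0$. The twist $H_0=G_0^\mu$ contains $m$ and $h=y\xi$, with $h^3=z$ and $hmh^{-1}=m^2$. Thus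
\[
G_0=(C_7\rtimes C_3)\times C_3,\qquad H_0=C_7\rtimes C_9,
\]
both of order $63$, with abelianizations $C_3\times C_3$ and $C_9$. We compare the group rings prime by prime.

\emph{(i) Over $\mathbb{Z}_7$ they differ.} Ring homomorphisms $\mathbb{Z}_7\Gamma\to\mathbb{F}_7$ correspond to group homomorphisms $\Gamma\to\mathbb{F}_7^\times\cong C_6$. There are nine of them for $G_0$ and three for $H_0$.

\emph{(ii) Away from $3$ they agree once a primitive ninth root of unity $\varepsilon$ is adjoined.} Let $R$ be a domain containing $1/3$ and $\varepsilon$, and let $e_k=\frac13(1+\varepsilon^{-3k}z+\varepsilon^{-6k}z^2)$, so that $ze_k=\varepsilon^{3k}e_k$. The central element $\eta=e_0+\varepsilon e_1+\varepsilon^2e_2$ of $RG_0$ satisfies $\eta^3=e_0+\varepsilon^3e_1+\varepsilon^6e_2=z$. So $RG_0$ already contains a substitute for $\xi$, and $m\mapsto m$, $h\mapsto y\eta$ respects the relations of $H_0$. Lemma~\ref{lem:root} shows that the resulting map $RH_0\to RG_0$ is bijective.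

\emph{(iii) At $3$, the parts on which $m$ acts without fixed points agree.} Let $\omega$ be a primitive seventh root of unity, $R$ an algebra over $\mathbb{Z}[\omega,\frac17]$, and $f_s=\frac17\sum_i\omega^{-si}m^i$ for $s\in\mathbb{Z}/7$. Substituting $i=4i'$ in $\frac17\sum_i\omega^{-si}m^{2i}$ gives $yf_sy^{-1}=f_{4s}$, so $y$ moves the six idempotents $f_s$, $s\ne0$, in the cycles $1\to4\to2\to1$ and $3\to5\to6\to3$. Record the position in the cycle as a power of $\xi$:
\[
\mathbf{u}=(f_1+f_3)+\xi(f_4+f_5)+\xi^2(f_2+f_6)=\sum_{s\ne0}\xi^{j(s)}f_s .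
\]
This is a unit of $R\widetilde{G}_0(1-f_0)$ commuting with $m$, and $\mathbf{u}^{-1}hf_s\mathbf{u}=y\xi^{\,1-j(4s)+j(s)}f_s$. The exponent is $0$ for $s=1,4,3,5$ and $3$ for $s=2,6$. Hence
\[
\mathbf{u}^{-1}h\,\mathbf{u}=y(f_1+f_3+f_4+f_5)+yz(f_2+f_6)\in RG_0 ,
\]
and conjugation by $\mathbf{u}$ carries $RH_0(1-f_0)$ into $RG_0(1-f_0)$; by Lemma~\ref{lem:conj} it is onto.

\emph{(iv) At $3$, the remaining parts differ.} They are $RG_0f_0\cong R[C_3\times C_3]$ and $RH_0f_0\cong R[C_9]$, and by Example~\ref{ex:abelian} we have $\mathcal{O}G_0\not\cong\mathcal{O}H_0$ for every $\mathcal{O}$.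
\end{example}

So $G_0,H_0$ fail to be a counterexample only because of (iv). To repair this we shall replace $\langle y,z\rangle$ by a $q$-group $Q$ with $Q^\mu\cong Q$ and $\langle m\rangle$ by a $p$-group $M$. The price is that the argument in (i) disappears: the largest semisimple quotients $\mathbb{F}_pQ$ and $\mathbb{F}_pQ^\mu$ of the $p$-adic group rings are then isomorphic, and the difference has to be found deeper in the rings. First we prove (ii) and (iii) in general.

\begin{lemma}\label{lem:root}
Let $R$ be an integral domain that contains $1/q$ and a primitive $q^2$-th root of unity $\varepsilon$. Put $e_k=\frac1q\sum_{i=0}^{q-1}\varepsilon^{-qki}z^i$ and $\eta=\sum_{k=0}^{q-1}\varepsilon^ke_k$. Then $g\xi^j\mapsto g\eta^j$ defines an $R$-algebra homomorphism $R\widetilde\Gamma\to R\Gamma$ which restricts to an isomorphism $\Phi_\eta\colon R\Gamma^\mu\to R\Gamma$.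
\end{lemma}

\begin{proof}
The $e_k$ are central orthogonal idempotents of $R\Gamma$ with sum $1$ and $ze_k=\varepsilon^{qk}e_k$. So $\eta$ is a central unit with $\eta^q=\sum_k\varepsilon^{qk}e_k=z$, and $(g,\xi^j)\mapsto g\eta^j$ is a homomorphism $\Gamma\times C\to(R\Gamma)^\times$ that kills $(z,\xi^{-q})$. The image of $\Phi_\eta$ contains $z$, hence all $e_k$, hence $\eta^{-1}=\sum_k\varepsilon^{-k}e_k$, hence $g=\Phi_\eta(g\xi^j)\eta^{-j}$ for every $g\in\Gamma$, where $j\geq0$ is chosen with $j\equiv\mu(g)$. A surjective linear map between free $R$-modules of the same finite rank is bijective.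
\end{proof}

Let $F$ be a field of characteristic $0$ that contains $\varepsilon$ and splits $\Gamma$. For $\chi\in\operatorname{Irr}(\Gamma)$ let $\widetilde\chi$ be the composite of $F\widetilde\Gamma\to F\Gamma$ with $\chi$. This is a character of $\widetilde\Gamma$ extending $\chi$. If $z$ acts as the scalar $\varepsilon^{qk}$, $0\le k<q$, in a representation affording $\chi$, then $\eta$ acts as $\varepsilon^k$, so
\begin{equation}\label{eq:tilde}
\widetilde\chi(g\xi^j)=\varepsilon^{kj}\chi(g).
\end{equation}
Put $\chi^\mu=\widetilde\chi|_{\Gamma^\mu}=\chi\circ\Phi_\eta$. Since $\Phi_\eta\colon F\Gamma^\mu\to F\Gamma$ is an isomorphism, $\chi\mapsto\chi^\mu$ is a bijection $\operatorname{Irr}(\Gamma)\to\operatorname{Irr}(\Gamma^\mu)$.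

For a group $M$ and $\theta\in\operatorname{Irr}(M)$ let $e_\theta=\frac{\theta(1)}{|M|}\sum_{m\in M}\theta(m^{-1})m$. These are central orthogonal idempotents with sum $1$, defined over $\mathbb{Z}[e^{2\pi i/|M|},1/|M|]$; we write $e_M$ for the one belonging to the trivial character. If $M$ is normal in $\Gamma$, then $\Gamma$ acts on $\operatorname{Irr}(M)$ by ${}^g\theta(m)=\theta(g^{-1}mg)$, and $ge_\theta g^{-1}=e_{{}^g\theta}$.

\begin{lemma}\label{lem:conj}
Let $M\le\ker\mu$ be a normal subgroup of $\Gamma$ such that no $g\in\Gamma\setminus\ker\mu$ fixes a nontrivial irreducible character of $M$. Let $R$ be a commutative algebra over $\mathbb{Z}[e^{2\pi i/|M|},1/|M|]$. Then there is a unit $\mathbf{u}$ of the ring $R\widetilde\Gamma(1-e_M)$ with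
\[
\mathbf{u}^{-1}\,R\Gamma^\mu(1-e_M)\,\mathbf{u}=R\Gamma(1-e_M).
\]
\end{lemma}

\begin{proof}
Choose a representative $\theta_0$ in each $\Gamma$-orbit on $\operatorname{Irr}(M)\setminus\{1\}$. The stabilizer of $\theta_0$ lies in $\ker\mu$, so $\mu(g)$ depends only on ${}^g\theta_0$; let $j({}^g\theta_0)$ be an integer representing it. Then $j({}^g\theta)\equiv j(\theta)+\mu(g)\bmod q$ for all $g\in\Gamma$ and $\theta\ne1$. Put $\mathbf{u}=\sum_{\theta\ne1}\xi^{j(\theta)}e_\theta$; its inverse is $\sum_{\theta\ne1}\xi^{-j(\theta)}e_\theta$. From $ge_\theta=e_{{}^g\theta}\,g$ we obtain, for $g\in\Gamma$, $l\in\mathbb{Z}$ and $\theta\neq1$,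
\[
\mathbf{u}\,ge_\theta\,\mathbf{u}^{-1}=g\xi^{\,j({}^g\theta)-j(\theta)}e_\theta,\qquad
\mathbf{u}^{-1}\,g\xi^le_\theta\,\mathbf{u}=g\xi^{\,l-j({}^g\theta)+j(\theta)}e_\theta .
\]
In the first formula the exponent is congruent to $\mu(g)$, so the right side lies in $R\Gamma^\mu(1-e_M)$. In the second, if $l\equiv\mu(g)$, the exponent is divisible by $q$, and $\xi^q=z$, so the right side lies in $R\Gamma(1-e_M)$. The elements $ge_\theta$ span $R\Gamma(1-e_M)$ and the elements $g\xi^le_\theta$ with $l\equiv\mu(g)$ span $R\Gamma^\mu(1-e_M)$. This gives both inclusions.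
\end{proof}

\section{From local isomorphisms to a global one}\label{sec:localglobal}

Let $K$ be a number field with ring of integers $\mathcal{O}$. For a finite extension $K'$ we write $\mathcal{O}'$ for its ring of integers. We use two standard facts.

\begin{enumerate}
\item[(F1)] Every fractional ideal $\mathfrak{a}$ of $\mathcal{O}$ becomes principal in some $\mathcal{O}'$: if $\mathfrak{a}^n=(a)$, adjoin an $n$-th root of $a$.
\item[(F2)] A \emph{lattice} in a finite-dimensional $K$-space $E$ is a finitely generated $\mathcal{O}$-submodule that spans $E$. A lattice $I$ is determined by its completions $I_\mathfrak{l}=\mathcal{O}_\mathfrak{l}I\subset K_\mathfrak{l}\otimes E$, and two lattices have the same completion at almost all $\mathfrak{l}$. Conversely, if $J(\mathfrak{l})$ is an $\mathcal{O}_\mathfrak{l}$-lattice in $K_\mathfrak{l}\otimes E$ for each $\mathfrak{l}$ and $J(\mathfrak{l})=I_\mathfrak{l}$ for almost all $\mathfrak{l}$, then $J=\{x\in E:x\in J(\mathfrak{l})\text{ for all }\mathfrak{l}\}$ is a lattice with $J_\mathfrak{l}=J(\mathfrak{l})$.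
\end{enumerate}

Call a polynomial or a vector over $\mathcal{O}$ \emph{primitive} if its coefficients generate the unit ideal. A primitive form need not take a unit value over $\mathcal{O}$: the form $ST(S+T)$ takes only even values on $\mathbb{Z}^2$. But at $(1,\omega)$, with $\omega$ a primitive cube root of unity, its value $\omega(1+\omega)=-1$ is a unit. This always happens.

\begin{lemma}[Dade \cite{dade}]\label{lem:dade}
Let $F\in\mathcal{O}[X_1,\dots,X_r]$ be primitive and homogeneous of degree $n\ge1$. Then there are a finite extension $K'$ of $K$ and $x\in\mathcal{O}'^{\,r}$ with $F(x)\in\mathcal{O}'^\times$.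
\end{lemma}

\begin{proof}
\emph{Reduction to two variables.} Put $d_i=(n+1)^{i-1}$, $N=d_r$, and substitute $X_i=S^{N-d_i}T^{d_i}$. The monomial $\prod X_i^{a_i}$ of degree $n$ becomes $S^{nN-b}T^b$ with $b=\sum a_id_i$, and the $a_i\le n$ are the digits of $b$ in base $n+1$. So distinct monomials stay distinct, and $F$ becomes a primitive binary form $f(S,T)$ of degree $D=nN\ge1$. It suffices to find a unit value of $f$.

\emph{Factorization.} For vectors $P=(a,b)$ and $P'=(a',b')$ let $\langle P,P'\rangle=ab'-ba'$, and let $\ell_P(S,T)=aT-bS$, so that $\ell_P(P')=\langle P,P'\rangle$. We claim that over some $\mathcal{O}'$ a primitive binary form $f$ of degree $D\geq1$ is a unit times a product $\ell_{P_1}\cdots\ell_{P_D}$ with primitive vectors $P_i$. Over a finite extension $f=\kappa\,\ell_{P_1}\cdots\ell_{P_D}$ with nonzero vectors $P_i$ and a scalar $\kappa$. By (F1) we may assume that the ideal generated by the coordinates of each $P_i$ is principal, and rescale $P_i$ to be primitive. A product of primitive forms is nonzero modulo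 every maximal ideal, hence primitive. The coefficients of $f$ thus generate $\kappa\mathcal{O}'$, and $\kappa$ is a unit.

Replace $\mathcal{O}$ by $\mathcal{O}'$. Proportional primitive vectors differ by a unit, so we may number the $P_i$ such that $P_1,\dots,P_s$ are pairwise non-proportional and every $P_i$ is a unit multiple of one of these. We need a vector $B$ with $\langle P_i,B\rangle$ a unit for $i\le s$. We find $B$ as a zero of an auxiliary form.

\emph{There is a form $h$ of positive degree with $h(P_1),\dots,h(P_s)\in\mathcal{O}^\times$.} As $P_i$ is primitive, there is a linear form $\lambda_i$ over $\mathcal{O}$ with $\lambda_i(P_i)=1$. Start with $h=\lambda_1$. Suppose $h$ has degree $e\ge1$ and takes unit values at $P_1,\dots,P_{i-1}$. Let $g=\ell_{P_1}\cdots\ell_{P_{i-1}}$ and $a=g(P_i)\ne0$. If a maximal ideal $\mathfrak{l}$ contains $a$, then $\langle P_j,P_i\rangle\in\mathfrak{l}$ for some $j<i$. Both vectors are nonzero modulo $\mathfrak{l}$, so $P_i\equiv\nu P_j$ with $\nu\notin\mathfrak{l}$, and $h(P_i)\equiv\nu^eh(P_j)\not\equiv0\bmod\mathfrak{l}$.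 Thus $h(P_i)$ is a unit of the \emph{finite} ring $\mathcal{O}/a\mathcal{O}$, and there are $t$ with $et\ge i-1$ and $a'\in\mathcal{O}$ with $h(P_i)^t+aa'=1$. The form $h^t+a'g\lambda_i^{\,et-i+1}$ has the value $1$ at $P_i$ and the value $h(P_j)^t$ at $P_j$ for $j<i$, since $g(P_j)=0$.

\emph{Conclusion.} The form $h$ is primitive because $h(P_1)$ is a unit. Over some $\mathcal{O}'$ write $h$ as a unit times $\ell_{B_1}\cdots\ell_{B_e}$. For $i\leq s$ the element $\langle B_1,P_i\rangle$ divides the unit $h(P_i)$, so $\ell_{P_i}(B_1)=-\langle B_1,P_i\rangle$ is a unit, and $f(B_1)\in\mathcal{O}'^\times$.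
\end{proof}

The next proposition turns local conjugacy into global conjugacy. The conjugating elements $u_\mathfrak{l}$ define a left $\mathcal{O}G$-module $I$ with local generators $u_\mathfrak{l}$; a global generator of $I$ would conjugate everywhere at once. Being a generator is the condition that a determinant, suitably normalized, be a unit, and this is where Lemma~\ref{lem:dade} enters.

\begin{proposition}\label{prop:glue}
Let $\Phi\colon KH\to KG$ be an isomorphism of $K$-algebras. Suppose that for every maximal ideal $\mathfrak{l}$ of $\mathcal{O}$ there is $u_\mathfrak{l}\in(K_\mathfrak{l}G)^\times$ with $\Phi(\mathcal{O}_\mathfrak{l}H)=u_\mathfrak{l}^{-1}(\mathcal{O}_\mathfrak{l}G)u_\mathfrak{l}$, and that $u_\mathfrak{l}=1$ for almost all $\mathfrak{l}$. Then $\mathcal{O}'H\cong\mathcal{O}'G$ for some finite extension $K'$ of $K$.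
\end{proposition}

\begin{proof}
For a commutative ring $R$ and $x\in RG$ let $\Delta(x)\in R$ be the determinant of right multiplication by $x$ on $RG$. It is multiplicative, and if $\Delta(x)\in R^\times$ then right multiplication by $x$ is bijective, so $x'x=1$ for some $x'$; then $(xx'-1)x=0$ gives $xx'=1$, and $x\in(RG)^\times$.

The hypotheses persist over a finite extension $K'$, with $u_\mathfrak{L}=u_\mathfrak{l}$ for $\mathfrak{L}\mid\mathfrak{l}$. By (F1) we may therefore assume that the fractional ideal $\prod_\mathfrak{l}\mathfrak{l}^{\,v_\mathfrak{l}(\Delta(u_\mathfrak{l}))}$ is principal, generated by $\delta\in K^\times$. So $\Delta(u_\mathfrak{l})\delta^{-1}\in\mathcal{O}_\mathfrak{l}^\times$ for all $\mathfrak{l}$. By (F2) there is a lattice $I\subset KG$ with $I_\mathfrak{l}=\mathcal{O}_\mathfrak{l}G\,u_\mathfrak{l}$ for all $\mathfrak{l}$. Let $b_1,\dots,b_r$ generate $I$ over $\mathcal{O}$ and put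
\[
F(X_1,\dots,X_r)=\delta^{-1}\Delta\Big(\sum_iX_ib_i\Big)\in K[X_1,\dots,X_r],
\]
a homogeneous polynomial of degree $|G|$. Fix $\mathfrak{l}$ and write $b_i=\tau_iu_\mathfrak{l}$ with $\tau_i\in\mathcal{O}_\mathfrak{l}G$. Then $F=\Delta(\sum X_i\tau_i)\cdot\Delta(u_\mathfrak{l})\delta^{-1}$ has coefficients in $\mathcal{O}_\mathfrak{l}$. Also $u_\mathfrak{l}=\sum a_ib_i$ with $a_i\in\mathcal{O}_\mathfrak{l}$, and $F(a)=\delta^{-1}\Delta(u_\mathfrak{l})$ is a unit, so $F\not\equiv0\bmod\mathfrak{l}$. As $\mathfrak{l}$ was arbitrary, $F$ is a primitive form over $\mathcal{O}$.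

Choose $\mathcal{O}'$ and $x$ as in Lemma~\ref{lem:dade} and put $b=\sum x_ib_i\in K'G$; it is invertible since $\Delta(b)\ne0$. Let $\mathfrak{L}\mid\mathfrak{l}$. Then $b=\tau u_\mathfrak{l}$ with $\tau=\sum x_i\tau_i\in\mathcal{O}'_\mathfrak{L}G$, and $\Delta(\tau)=F(x)\,\delta\Delta(u_\mathfrak{l})^{-1}$ is a unit, so $\tau\in(\mathcal{O}'_\mathfrak{L}G)^\times$. Hence
\[
b^{-1}(\mathcal{O}'_\mathfrak{L}G)b=u_\mathfrak{l}^{-1}(\mathcal{O}'_\mathfrak{L}G)u_\mathfrak{l}=\Phi(\mathcal{O}'_\mathfrak{L}H).
\]
By (F2), $b^{-1}(\mathcal{O}'G)b=\Phi(\mathcal{O}'H)$, and $x\mapsto b\Phi(x)b^{-1}$ is an isomorphism $\mathcal{O}'H\to\mathcal{O}'G$.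
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1)$\Rightarrow$(2): tensor with $\mathbb{Z}_\pi$.

(2)$\Rightarrow$(3): Comparing ranks gives $|G|=|H|$. Extending scalars, we may assume that the field of fractions $K$ of $\mathcal{O}$ splits $G$ and $H$. If $\Phi\colon\mathcal{O}_\pi H\to\mathcal{O}_\pi G$ is the given isomorphism, then $\chi^*=\chi\circ\Phi$ defines a bijection $\operatorname{Irr}(G)\to\operatorname{Irr}(H)$. For $\mathfrak{p}\ni|G|$ we have $\mathcal{O}_\pi\subset\mathcal{O}_\mathfrak{p}$, and we let $\Phi_\mathfrak{p}$ be the $\mathcal{O}_\mathfrak{p}$-linear extension of $\Phi$.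

(3)$\Rightarrow$(1): If $|G|=1$, both groups are trivial. Otherwise some $\Phi_\mathfrak{p}$ exists, and $\chi^*(1)=\chi(\Phi_\mathfrak{p}(1))=\chi(1)$. Both $KG$ and $KH$ are isomorphic to $\prod_\chi M_{\chi(1)}(K)$, with $\chi$ and $\chi^*$ corresponding to the trace on the factor indexed by $\chi$. So there is a $K$-algebra isomorphism $\Phi\colon KH\to KG$ with $\chi\circ\Phi=\chi^*$ for all $\chi$. We check the hypotheses of Proposition~\ref{prop:glue}.

Let $\mathfrak{p}\ni|G|$. The automorphism $\sigma=\Phi_\mathfrak{p}\Phi^{-1}$ of $K_\mathfrak{p}G$ satisfies $\chi\circ\sigma=\chi$ for all $\chi$. It permutes the central primitive idempotents $e_\chi$, and $e_\chi$ is the only one on which $\chi$ does not vanish, so $\sigma$ fixes each $e_\chi$ and preserves each matrix factor. By the Skolem--Noether theorem, every $K_\mathfrak{p}$-algebra automorphism of $M_n(K_\mathfrak{p})$ is inner. Hence $\sigma(x)=uxu^{-1}$ for some $u\in(K_\mathfrak{p}G)^\times$, and $\Phi(\mathcal{O}_\mathfrak{p}H)=\sigma^{-1}(\mathcal{O}_\mathfrak{p}G)=u^{-1}(\mathcal{O}_\mathfrak{p}G)u$.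 This is the step that needs the same bijection $\chi\mapsto\chi^*$ at all $\mathfrak{p}$.

Let $\mathfrak{l}\not\ni|G|$. An \emph{order} in $K_\mathfrak{l}G$ is a subring that is an $\mathcal{O}_\mathfrak{l}$-lattice. The order $\mathcal{O}_\mathfrak{l}G$ is maximal: if $\gamma=\sum\gamma_gg$ lies in an order containing $\mathcal{O}_\mathfrak{l}G$, then $\gamma g^{-1}$ is integral over $\mathcal{O}_\mathfrak{l}$, so its regular trace $|G|\gamma_g$ lies in $\mathcal{O}_\mathfrak{l}$, and $\gamma_g\in\mathcal{O}_\mathfrak{l}$. The same holds for $H$ since $|H|=|G|$. So $\Phi(\mathcal{O}_\mathfrak{l}H)$ and $\mathcal{O}_\mathfrak{l}G$ are maximal orders in $\prod_\chi M_{\chi(1)}(K_\mathfrak{l})$. Every order is contained in the product of its projections to the factors, so a maximal order is a product of maximal orders of the factors, and the maximal orders of $M_n(K_\mathfrak{l})$ are conjugate \cite[Theorem 17.3]{reiner}. Finally $\Phi(\mathcal{O}_\mathfrak{l}H)=\mathcal{O}_\mathfrak{l}G$ for almost all $\mathfrak{l}$ by (F2), and there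 we take $u_\mathfrak{l}=1$.
\end{proof}

\section{The groups}\label{sec:groups}

From now on $q$ is an odd prime and $p$ is a prime with $q\mid p-1$; in particular $p$ is odd. The condition $q^2\nmid p-1$ is not needed before Section~\ref{sec:noniso}. We want $G=M\rtimes Q$ with a $p$-group $M$ and a $q$-group $Q$, and $H=G^\mu$. Example~\ref{ex:63} leads to three requirements.
\begin{enumerate}
\item[(R1)] There is an isomorphism $Q^\mu\to Q$ that pulls $\chi$ back to $\chi^\mu$ for all $\chi\in\operatorname{Irr}(Q)$. This repairs (iv), with the bijection of characters that Lemma~\ref{lem:root} produces at the primes above $p$.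
\item[(R2)] No element outside $\ker\mu$ fixes a nontrivial irreducible character of $M$, so that Lemma~\ref{lem:conj} applies.
\item[(R3)] There is a subgroup $X\le Q$ with $X\cap\langle z\rangle=1$ on which $\mu$ does not lift to $\mathbb{Z}/q^2$, and the conjugacy class of its image in $Q/\langle z\rangle$ can be read off from $M$.
\end{enumerate}
For (R1) we put into $Q$ a central element $c$ with $c^q=z$ such that every $g\notin\ker\mu$ is conjugate to $gc$. For (R2) we put into $Q$ a central element $w$ of order $q$ that lies in $\langle g\rangle$ for every $g\notin\ker\mu$, and let $w$ act on $M$ without fixed points.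

\subsection{The group $X$}
Let $X$ be the group of maps $i\mapsto ui+s$ of $\mathbb{Z}/q^3$ with $u\equiv1\bmod q$; denote this map by $(u,s)$. Then $|X|=q^2\cdot q^3=q^5$ and $(u,s)(u',s')=(uu',us'+s)$, so $\mu(u,s)=s\bmod q$ is a homomorphism $X\to\mathbb{Z}/q$. Put
\[
x=(1,1),\qquad b=(1+q,0),\qquad w=x^{q^2}=(1,q^2).
\]
Conjugation by $(u,s)$ sends the translation $(1,s')$ to $(1,us')$. As $uq^2=q^2$ in $\mathbb{Z}/q^3$, the element $w$ is central in $X$; it has order $q$. The group $X$ acts on $\mathbb{Z}/q^2$ by reduction, and $w$ acts trivially there.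

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] There is no homomorphism $\nu\colon X\to\mathbb{Z}/q^2$ with $\nu\equiv\mu\bmod q$.
\item[(b)] Let $y\in X$ with $\mu(y)\ne0$. Then $y^{q^2}=w^{\mu(y)}$, and $y$ acts on $\mathbb{Z}/q^2$ as a single cycle of length $q^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $bxb^{-1}=x^{1+q}$, so $x^q\in[X,X]$ and $q\nu(x)=0$. Hence $\nu(x)\equiv0\bmod q$, whereas $\mu(x)=1$.

(b) Let $y=(u,s)$, $u=1+qt$, and $\Sigma_n=\sum_{k<n}u^k$. Then $y^n=(u^n,s\Sigma_n)$. The group of all $u\equiv 1\bmod q$ in $\mathbb{Z}/q^3$ has order $q^2$, so $u^{q^2}=1$. From $u^k\equiv1+kqt+\binom k2q^2t^2\bmod q^3$ and $\sum_{k<n}\binom kr=\binom n{r+1}$ we get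
\[
\Sigma_n\equiv n+qt\binom n2+q^2t^2\binom n3\pmod{q^3}.
\]
For $n=q^2$ we have $q^2\mid\binom{q^2}2$ because $q$ is odd, and $q\mid\binom{q^2}3=q^2(q^2-1)(q^2-2)/6$ because the denominator contains at most one factor $q$. So $\Sigma_{q^2}=q^2$ and $y^{q^2}=(1,sq^2)=w^{\mu(y)}$.

For $n=q$ we have $q\mid\binom q2$, so $\Sigma_q\equiv q\bmod q^2$. In $\mathbb{Z}/q^2$,
\[
y^q(i)-i=(u^q-1)i+s\Sigma_q=\Sigma_q\,\big((u-1)i+s\big),
\]
and the last factor is congruent to $s\not\equiv0$ modulo $q$. So $y^q$ has no fixed point on $\mathbb{Z}/q^2$. The cycle lengths of $y$ are powers of $q$ not dividing $q$, hence at least $q^2$.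
\end{proof}

For instance, for $q=3$ the map $i\mapsto4i+1$ acts on $\mathbb{Z}/9$ as $(0\;1\;5\;3\;4\;8\;6\;7\;2)$. The element $b$ is there only for (a): on $\langle x\rangle$ the map $\mu$ does lift.

\subsection{The group $Q$}
Let $A$ be the additive group of functions $a\colon\mathbb{Z}/q^2\to\mathbb{Z}/q^2$ with $\sum_ia(i)=0$, with the action $(ya)(i)=a(y^{-1}i)$ of $X$, and let $Q=A\rtimes X$. The constant function $c=1$ has sum $q^2=0$, so $c\in A$; it has order $q^2$ and is fixed by $X$, hence central in $Q$. Put $z=c^q$ (the constant function $q$). The element $w$ acts trivially on $A$, so it is central in $Q$ as well. Extend $\mu$ to $Q$ by $\mu(A)=0$. Let $\overline{Q}=Q/\langle z\rangle$. Since $X\cap A=1$, the group $X$ maps isomorphically onto its image $\overline{X}\le\overline{Q}$; we write $w$ also for the image of $w$.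

\begin{lemma}\label{lem:Q}
Let $g\in Q$ with $\mu(g)\ne0$. Then
\begin{enumerate}
\item[(a)] $g$ is conjugate in $Q$ to $gc^i$ for all $i$;
\item[(b)] $g^{q^2}=w^{\mu(g)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $g=ay$ with $a\in A$, $y\in X$, $\mu(y)=\mu(g)\ne0$.

(a) By Lemma~\ref{lem:X}(b) we can define $a'\colon\mathbb{Z}/q^2\to\mathbb{Z}/q^2$ by $a'(y^k\cdot0)=k$ for $k\in\mathbb{Z}/q^2$. Its sum is $q^2(q^2-1)/2=0$ since $q$ is odd, so $a'\in A$. Moreover $(a'-ya')(y^k\cdot0)=k-(k-1)=1$, that is, $a'-ya'=c$. Therefore $a'ga'^{-1}=(a+a'-ya')\,y=gc$. As $\mu(gc)=\mu(g)$, we can repeat this.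

(b) We have $(ay)^{q^2}=\big(\sum_{k<q^2}y^ka\big)\,y^{q^2}$. By Lemma~\ref{lem:X}(b), the points $y^{-k}i$ run through $\mathbb{Z}/q^2$, so the first factor is the constant function with value $\sum_ia(i)=0$. This is where the condition defining $A$ is used. The second factor is $w^{\mu(y)}$.
\end{proof}

We can now verify (R1). Characters are taken over a splitting field containing a fixed primitive $q^2$-th root of unity $\varepsilon$.

\begin{lemma}\label{lem:gamma}
The rule $g\xi^j\mapsto gc^j$ defines an isomorphism $\gamma\colon Q^\mu\to Q$, and $\chi\circ\gamma=\chi^\mu$ for all $\chi\in\operatorname{Irr}(Q)$.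
\end{lemma}

\begin{proof}
Since $c$ is central and $c^q=z$, the rule defines a homomorphism $\widetilde{Q}\to Q$. Let $h=g\xi^j\in Q^\mu$ with $gc^j=1$. Then $\mu(g)=\mu(c^{-j})=0$, so $j=qj'$, $g=z^{-j'}$ and $h=z^{-j'}\xi^{qj'}=1$. So $\gamma$ is injective, and $|Q^\mu|=|Q|$.

Let $z$ act as $\varepsilon^{qk}$, $0\le k<q$, in a representation affording $\chi$. By \eqref{eq:tilde} we must show $\chi(gc^j)=\varepsilon^{kj}\chi(g)$ whenever $j\equiv\mu(g)$. If $\mu(g)=0$, then $j=qj'$ and $\chi(gc^j)=\chi(gz^{j'})=\varepsilon^{qkj'}\chi(g)$. Let $\mu(g)\ne0$. Then $\chi(gc^i)=\chi(g)$ for all $i$ by Lemma~\ref{lem:Q}(a). If $k=0$, both sides equal $\chi(g)$. If $k\ne0$, then $\chi(g)=\chi(gc^q)=\varepsilon^{qk}\chi(g)$ gives $\chi(g)=0$, and both sides vanish.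
\end{proof}

\subsection{The group $M$}
Fix $\zeta\in\mathbb{F}_p^\times$ of order $q$; this uses $q\mid p-1$. Let $f=\frac1q\sum_i\zeta^{-i}w^i$, a central idempotent of $\mathbb{F}_p\overline{Q}$ with $wf=\zeta f$, and let $V=\mathbb{F}_p\overline{Q}f$. The elements $gf$, with $g$ in a transversal of $\langle w\rangle$ in $\overline{Q}$, form a basis of $V$, and $w$ acts on $V$ as the scalar $\zeta$. The module $V$ is faithful: if $gf=f$, then comparing supports gives $g=w^i$, and $\zeta^i=1$ gives $g=1$.

Let $\Omega=\overline{Q}/\overline{X}$ be the set of left cosets, and for $\omega\in\Omega$ let $V_\omega$ be the span of the $gf$ with $g\in\omega$. Since $w\in\overline{X}$, each coset $\omega$ is a union of $q^4$ cosets of $\langle w\rangle$. So $V=\bigoplus_\omega V_\omega$, $\dim V_\omega=d:=q^4$, and $gV_\omega=V_{g\omega}$. To meet (R3) we want a group $M$ with quotient $V$ whose commutator map remembers this decomposition. Let $W=\bigoplus_\omega\Lambda^2V_\omega$ and $M=V\times W$ with the product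
\[
(v,\lambda)(v',\lambda')=\Big(v+v',\ \lambda+\lambda'+\tfrac12\sum_\omega v_\omega\wedge v'_\omega\Big).
\]
This is associative because the last term is bilinear, $(0,0)$ is the identity and $(v,\lambda)^{-1}=(-v,-\lambda)$. So $M$ is a $p$-group, $W$ is central, and the commutator of $(v,\lambda)$ and $(v',\lambda')$ is $(0,[v,v'])$ with
\[
[v,v']=\sum_\omega v_\omega\wedge v'_\omega .
\]
These elements span $W$, so $[M,M]=W$ and $M/[M,M]=V$. An element $g\in\overline{Q}$ maps $\Lambda^2V_\omega$ to $\Lambda^2V_{g\omega}$, and $g(v,\lambda)=(gv,g\lambda)$ defines a homomorphism $\rho\colon\overline{Q}\to\operatorname{Aut}(M)$. We write $[\beta]$ for the class of $\beta\in\operatorname{Aut}(M)$ in $\operatorname{Out}(M)=\operatorname{Aut}(M)/\operatorname{Inn}(M)$.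

\begin{lemma}\label{lem:M}
\begin{enumerate}
\item[(a)] The map $\overline{Q}\to\operatorname{Out}(M)$, $g\mapsto[\rho(g)]$, is injective.
\item[(b)] If $g\in Q$ and $\mu(g)\ne0$, then $g$ fixes no nontrivial irreducible character of $M$.
\item[(c)] Every $\alpha\in\operatorname{Aut}(M)$ permutes the subspaces $V_\omega$ of $V=M/[M,M]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Inner automorphisms act trivially on $M/[M,M]=V$, and $V$ is faithful.

(b) By Lemma~\ref{lem:Q}(b), $w^{\mu(g)}\in\langle g\rangle$. It acts on $V$ as $\zeta^{\mu(g)}\ne1$ and on $W$ as $\zeta^{2\mu(g)}$, which is not $1$ because $q$ is odd. So $g$ fixes only the identity of $M$. By Brauer's permutation lemma, an automorphism of $M$ fixes as many irreducible characters as conjugacy classes. A class fixed by $g$ has $p$-power size, prime to $q$, so the $q$-group $\langle g\rangle$ fixes an element of it, and the class is $\{1\}$. Hence $g$ fixes exactly one character.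

(c) The automorphism $\alpha$ induces $\mathbb{F}_p$-linear bijections of $V$ and $W$ with $[\alpha v,\alpha v']=\alpha[v,v']$. For $v\in V$ the condition $[v',v]=0$ says that $v'_\omega\in\mathbb{F}_pv_\omega$ whenever $v_\omega\ne0$. So $\{v':[v',v]=0\}$ has codimension $(d-1)\cdot|\{\omega:v_\omega\ne0\}|$, and $d-1\ge1$. Hence $\alpha$ preserves the set $S=\bigcup_\omega(V_\omega\setminus\{0\})$ of vectors with exactly one nonzero component. Two non-proportional vectors of $S$ lie in the same $V_\omega$ if and only if their commutator is nonzero. So any two nonzero vectors of $V_\omega$, proportional or not, have images in the same $V_{\omega'}$. Thus $\alpha V_\omega\subseteq V_{\omega'}$, with equality by dimension, and $\omega\mapsto\omega'$ is injective since $\alpha$ is.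
\end{proof}

\subsection{The groups $G$ and $H$}
Let $G=M\rtimes Q$ with $Q$ acting through $\rho$, and extend $\mu$ by $\mu(M)=0$. The element $z$ is central in $G$ and $\mu(z)=0$. Put $H=G^\mu$. Then $\widetilde{G}=M\rtimes\widetilde{Q}$ with $\xi$ acting trivially, and $H=M\rtimes Q^\mu$ since $M\le\ker\mu\le H$. For $h\in Q$ or $h\in Q^\mu$ with image $\bar h\in\overline{Q}$ we have $hmh^{-1}=\rho(\bar h)(m)$. As $|H|=|G|$, we get $\pi(G)=\pi(H)=\{p,q\}$.

\begin{remark}\label{rem:tau}
The two groups are very close, and this explains why $M$ is not taken abelian. The isomorphism $\gamma$ fixes $z$ and induces on $\overline{Q}$ the automorphism $\tau(\bar g)=\bar g\,\bar c^{\,\mu(g)}$. Since $\mu(w)=0$, the linear extension of $\tau$ to $\mathbb{F}_p\overline{Q}$ fixes $f$ and restricts to a bijection $\varphi\colon V\to V$ with $\varphi(\bar gv)=\tau(\bar g)\varphi(v)$. Hence $(v,h)\mapsto(\varphi(v),\gamma(h))$ is an isomorphism $H/W=V\rtimes Q^\mu\to V\rtimes Q=G/W$. But $\varphi$ does not permute the $V_\omega$: it sends $f$ and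 $\bar xf$, both in $V_{\overline{X}}$, to $f\in V_{\overline{X}}$ and $\bar c\,\bar xf\in V_{\bar c\overline{X}}$, and $\bar c\notin\overline{X}$.
\end{remark}

\section{The isomorphism over algebraic integers}\label{sec:iso}

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
We verify condition (3) of Theorem~\ref{thm:B}. Let $K=\mathbb{Q}(e^{2\pi i/|G|})$ with ring of integers $\mathcal{O}$. By Brauer's splitting field theorem, $\mathbb{Q}(e^{2\pi i/n})$ splits every group whose exponent divides $n$, so $K$ splits $G$, $H$ and $Q$. The ring $\mathcal{O}$ contains $e^{2\pi i/|M|}$ and a primitive $q^2$-th root of unity $\varepsilon$. Put $\chi^*=\chi^\mu$; this is a bijection $\operatorname{Irr}(G)\to\operatorname{Irr}(H)$ by Section~\ref{sec:twist}.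

For $\mathfrak{p}\mid p$ the ring $\mathcal{O}_\mathfrak{p}$ contains $1/q$ and $\varepsilon$, and $\Phi_\mathfrak{p}=\Phi_\eta$ from Lemma~\ref{lem:root} satisfies $\chi\circ\Phi_\eta=\chi^\mu$ by definition.

Let $\mathfrak{q}\mid q$ and $R=\mathcal{O}_\mathfrak{q}$. Now $|M|\in R^\times$, and $e_M$ is a central idempotent of $R\widetilde{G}$ lying in both $RG$ and $RH$. The elements $he_M$, $h\in Q^\mu$, form a basis of $RHe_M\cong RQ^\mu$, and the elements $ge_M$, $g\in Q$, form a basis of $RGe_M\cong RQ$. So Lemma~\ref{lem:gamma} gives an isomorphism $\Psi\colon RHe_M\to RGe_M$, $he_M\mapsto\gamma(h)e_M$. An element $mg\in G$ with $m\in M$, $g\in Q$ acts on $\operatorname{Irr}(M)$ as $g$ does, so by Lemma~\ref{lem:M}(b) the hypothesis of Lemma~\ref{lem:conj} holds; let $\mathbf{u}$ be the unit provided there. Then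
\[
\Phi_\mathfrak{q}(a)=\Psi(ae_M)+\mathbf{u}^{-1}a(1-e_M)\mathbf{u}
\]
is an $R$-algebra isomorphism $RH\to RG$. Let $\chi\in\operatorname{Irr}(G)$. In a representation of $\widetilde{G}$ affording $\widetilde\chi$ the central idempotent $e_M$ acts as $1$ or as $0$.

If $e_M$ acts as $1$, then $M$ acts trivially, $\chi_0=\chi|_Q$ is irreducible, and $\widetilde\chi|_{\widetilde{Q}}=\widetilde{\chi_0}$ by \eqref{eq:tilde}. For $m\in M$ and $h\in Q^\mu$ we have $mhe_M=he_M$, and Lemma~\ref{lem:gamma} gives
\[
\chi(\Phi_\mathfrak{q}(mh))=\chi(\gamma(h)e_M)=\chi_0(\gamma(h))=\widetilde{\chi_0}(h)=\chi^\mu(mh).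
\]
If $e_M$ acts as $0$, then, since $\widetilde\chi$ extends $\chi$ and is a trace function,
\[
\chi(\Phi_\mathfrak{q}(a))=\widetilde\chi\big(\mathbf{u}^{-1}a(1-e_M)\mathbf{u}\big)=\widetilde\chi\big(a(1-e_M)\big)=\chi^\mu(a).
\]
So $\chi\circ\Phi_\mathfrak{q}=\chi^\mu$ in both cases, and Theorem~\ref{thm:B} gives an isomorphism of the group rings over a ring of algebraic integers.
\end{proof}

\section{No isomorphism over the $p$-adic integers}\label{sec:noniso}

Now assume $q^2\nmid p-1$. We first isolate the property that distinguishes $Q^\mu$ from $Q$, and then show that any ring isomorphism $\mathbb{Z}_pG\to\mathbb{Z}_pH$ would respect enough structure to contradict it.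

\subsection{The obstruction in a twisted group algebra}
Let $\hat\zeta\in\mathbb{Z}_p$ be the $q$-th root of unity that reduces to $\zeta$, and let $e=\frac1q\sum_i\hat\zeta^{-i}z^i$, a central idempotent of $\mathbb{Z}_pH$ with $ze=\hat\zeta e$. Denote its image in $\mathbb{F}_pQ^\mu$ also by $e$ and put $T=\mathbb{F}_pQ^\mu e$, a ring with identity $e$. For $\bar g\in\overline{Q}$ let $T^{\bar g}=\mathbb{F}_phe$, where $h\in Q^\mu$ is any element with image $\bar g$; this line does not depend on $h$ because $ze=\zeta e$. Then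
\[
T=\bigoplus_{\bar g\in\overline{Q}}T^{\bar g},\qquad T^{\bar g}\,T^{\bar g'}=T^{\bar g\bar g'},\qquad\dim T=|\overline{Q}| .
\]
In the analogous ring $\mathbb{F}_pQe$ the map $y\mapsto ye$ is a homomorphism from $X$ to the unit group that sends $y$ into the line indexed by $\bar y$. In $T$ there is no such map.

\begin{lemma}\label{lem:obstruction}
There is no homomorphism $\Lambda\colon X\to T^\times$ with $\Lambda(y)\in T^{\bar y}$ for all $y\in X$.
\end{lemma}

\begin{proof}
Since $q\mid p-1$ and $q^2\nmid p-1$, the group $\langle\zeta\rangle$ is a direct factor of $\mathbb{F}_p^\times$, so there is a homomorphism $n\colon\mathbb{F}_p^\times\to\mathbb{Z}/q$ with $n(\zeta)=1$. The elements of $Q^\mu$ with image $\bar y$ are the $y\xi^j$ with $j\in\mathbb{Z}/q^2$, $j\equiv\mu(y)\bmod q$. So the nonzero elements of $T^{\bar y}$ have the form $r\,y\xi^je$ with $r\in\mathbb{F}_p^\times$ and such a $j$. Put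
\[
J(r\,y\xi^je)=j+q\,n(r)\in\mathbb{Z}/q^2 .
\]
This is well defined: if $r\,y\xi^je=r'\,y\xi^{j'}e$, then $j'=j+qi$ for some $i$, so $y\xi^{j'}e=y\xi^jz^ie=\zeta^iy\xi^je$, $r=r'\zeta^i$, and $j+qn(r)=j+qi+qn(r')=j'+qn(r')$. Since $(r\,y\xi^je)(r'\,y'\xi^{j'}e)=rr'\,yy'\xi^{j+j'}e$, the map $J$ turns products into sums. If $\Lambda$ existed, $J\circ\Lambda$ would be a homomorphism $X\to\mathbb{Z}/q^2$ with $J(\Lambda(y))\equiv\mu(y)\bmod q$, contrary to Lemma~\ref{lem:X}(a).
\end{proof}

For the rest of the section suppose that $\Phi\colon\mathbb{Z}_pG\to\mathbb{Z}_pH$ is a ring isomorphism. It maps $p^n\mathbb{Z}_pG$ into $p^n\mathbb{Z}_pH$, so it is continuous and hence $\mathbb{Z}_p$-linear. Composing $\Phi$ with $\mathbb{Z}_pH\to\mathbb{F}_pQ^\mu\to T$ gives a homomorphism $\overline\Phi\colon G\to T^\times$. Its restriction to $X$ is our candidate for $\Lambda$, but there is no reason yet why $\overline\Phi(y)$ should lie in one of the lines $T^{\bar g}$. The grading has to be recovered from the way $\Phi(M)$ sits in $\mathbb{Z}_pH$: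 the line $T^{\bar h}$ comes from elements that conjugate $M$ by $\rho(\bar h)$, and we shall find similar elements that intertwine $\Phi(M)$ with $M$. No information about $\Phi(z)$ will be needed.

\subsection{The image of $M$}
Let $I(M)$ be the augmentation ideal of $\mathbb{Z}_pM$. As $M$ is normal, $I(M)\mathbb{Z}_pH=\mathbb{Z}_pH\,I(M)$ is the kernel of $\mathbb{Z}_pH\to\mathbb{Z}_p[H/M]=\mathbb{Z}_pQ^\mu$.

\begin{lemma}\label{lem:step1}
$\Phi(m)\in1+I(M)\mathbb{Z}_pH$ for all $m\in M$.
\end{lemma}

\begin{proof}
The surjection $\mathbb{Z}_pG\to\mathbb{Z}_pH\to\mathbb{F}_pQ^\mu$ factors through $\mathbb{F}_pG$, and its target is semisimple because $p\nmid|Q^\mu|$. The augmentation ideal of $\mathbb{F}_pM$ is nilpotent as $M$ is a $p$-group, and so is the ideal of $\mathbb{F}_pG$ it generates, as $M$ is normal. The image of this ideal is a nilpotent ideal of a semisimple ring, hence $0$. So the image of $\Phi(M)$ in $(\mathbb{Z}_pQ^\mu)^\times$ is a finite $p$-group contained in $1+p\mathbb{Z}_pQ^\mu$. Suppose it contains an element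 $1+p^a\kappa$ of order $p$, with $a\ge1$ and $\kappa\notin p\mathbb{Z}_pQ^\mu$. In the binomial expansion of $(1+p^a\kappa)^p$ the terms of degree $2,\dots,p-1$ in $\kappa$ are divisible by $p^{2a+1}$ and the last term by $p^{pa}$; both exponents are at least $a+2$ since $p\ge3$. So $1\equiv1+p^{a+1}\kappa\bmod p^{a+2}$, a contradiction. The image is trivial.
\end{proof}

\subsection{Weiss' theorem and intertwining elements}
Let $P$ be a $p$-group. A \emph{$\mathbb{Z}_pP$-lattice} is a $\mathbb{Z}_pP$-module that is free of finite rank over $\mathbb{Z}_p$, and it is a \emph{permutation lattice} if it has a $\mathbb{Z}_p$-basis permuted by $P$, that is, if it is isomorphic to $\bigoplus_i\mathbb{Z}_p[P/U_i]$ for subgroups $U_i$. The ring $\mathbb{Z}_pP$ is local, so direct summands of finitely generated free $\mathbb{Z}_pP$-modules are free.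

\begin{theorem}[Weiss {\cite[Theorem 2]{weiss}}]\label{thm:weiss}
Let $P$ be a finite $p$-group, $N$ a normal subgroup and $L$ a $\mathbb{Z}_pP$-lattice such that $L|_N$ is free and the fixed lattice $L^N$ is a permutation lattice for $P/N$. Then $L$ is a permutation lattice for $P$.
\end{theorem}

Let $L=\mathbb{Z}_pHe$. The map $L\to T$, written $t\mapsto\bar t$, is a ring homomorphism with kernel $pL+L\,I(M)$.

\begin{lemma}\label{lem:step2}
There are $t_1,\dots,t_n\in L$ and $\alpha_1,\dots,\alpha_n\in\operatorname{Aut}(M)$ such that $t_1,\dots,t_n$ is a basis of $L$ as a right $\mathbb{Z}_pM$-module and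
\[
\Phi(m)t_i=t_i\alpha_i(m)\qquad(m\in M).
\]
The elements $\bar t_1,\dots,\bar t_n$ form a basis of $T$.
\end{lemma}

\begin{proof}
Let $P=M\times M$ act on $L$ by $(m,m')\cdot t=\Phi(m)\,t\,m'^{-1}$, and let $N=1\times M$, $N'=M\times1$. As $e$ is central, $L$ is a direct summand of $\mathbb{Z}_pH$ for this action. The lattice $\mathbb{Z}_pH$ is free over $N$, and it is free over $N'$ because $\Phi^{-1}$ identifies it with $\mathbb{Z}_pG$ under left multiplication by $M$. So $L|_N$ and $L|_{N'}$ are free. The $N$-fixed elements of $\mathbb{Z}_pH$ are those with coefficients constant on the cosets $hM$, so $L^N=\widehat{M}\,\mathbb{Z}_pHe$ with $\widehat{M}=\sum_{m\in M}m$ central in $\mathbb{Z}_pH$. By Lemma~\ref{lem:step1}, $\Phi(m)-1\in\mathbb{Z}_pH\,I(M)$, and $I(M)\widehat{M}=0$. So $P$ acts trivially on $L^N$, and any $\mathbb{Z}_p$-basis of $L^N$ is a permutation basis. By Theorem~\ref{thm:weiss}, $L\cong\bigoplus_i\mathbb{Z}_p[P/U_i]$.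

The $N$-orbit of the coset $U_i$ spans a summand $\mathbb{Z}_p[N/(N\cap U_i)]$ of $L|_N$. It is free, so its rank is divisible by $|N|$, and $N\cap U_i=1$. The same argument gives $N'\cap U_i=1$. The $N$-orbit sums form a basis of $\mathbb{Z}_p[P/U_i]^N$ that $P$ permutes transitively; as $P$ acts trivially on $L^N$, there is only one orbit, and $NU_i=P$. Hence $U_i$ projects isomorphically onto $P/N=M$, so $U_i=\{(m,\alpha_i(m))\}$ for an endomorphism $\alpha_i$ of $M$, and $\alpha_i$ is injective because $N'\cap U_i=1$. Let $t_i\in L$ correspond to the coset $U_i$. It is fixed by $U_i$, which is the displayed formula. Since $N$ acts regularly on $P/U_i$, the elements $t_im$, $m\in M$, form a $\mathbb{Z}_p$-basis of the $i$-th summand. The last claim follows from $\mathbb{Z}_pM/(p\mathbb{Z}_pM+I(M))=\mathbb{F}_p$.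
\end{proof}

\subsection{A decomposition of $T$ indexed by $\operatorname{Out}(M)$}
The basis $t_i$ is not canonical. For $\beta\in\operatorname{Aut}(M)$ let
\[
L(\beta)=\{t\in L:\Phi(m)t=t\beta(m)\text{ for all }m\in M\}
\]
and let $T(\beta)$ be the image of $L(\beta)$ in $T$. These spaces do not depend on any choice, so we can compute how $\Phi(Q)$ and $Q^\mu$ move them.

\begin{lemma}\label{lem:step3}
\begin{enumerate}
\item[(a)] $T(\beta)$ is the span of the $\bar t_i$ with $[\alpha_i]=[\beta]$. In particular $T(\beta)$ depends only on $[\beta]$, and $T=\bigoplus_{[\beta]\in\operatorname{Out}(M)}T(\beta)$.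
\item[(b)] Let $t=t_1$ and $\alpha=\alpha_1$. Then $\bar t\in T^\times$. The nonzero spaces $T(\beta)$ are the lines $T(\rho(\bar h)^{-1}\alpha)=\bar t\,T^{\bar h}$, $\bar h\in\overline{Q}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $t'=\sum t_ir_i\in L(\beta)$ with $r_i\in\mathbb{Z}_pM$. Comparing $\Phi(m)t'=\sum t_i\alpha_i(m)r_i$ with $t'\beta(m)=\sum t_ir_i\beta(m)$ gives $\alpha_i(m)r_i\beta(m)^{-1}=r_i$. So the coefficients of $r_i$ are constant on the orbits of $M$ acting on the set $M$ by $m\ast m_0=\alpha_i(m)m_0\beta(m)^{-1}$. The coefficient of $\bar t_i$ in $\overline{t'}$ is the augmentation of $r_i$ modulo $p$. Orbit lengths are powers of $p$, so if this coefficient is nonzero, some orbit is a single point $m_0$. Then $\alpha_i(m)=m_0\beta(m)m_0^{-1}$ for all $m$, and $[\alpha_i]=[\beta]$. Conversely, if $\alpha_i(m)=m_0\beta(m)m_0^{-1}$ for all $m$, then $\Phi(m)t_im_0=t_i\alpha_i(m)m_0=t_im_0\beta(m)$, so $t_im_0\in L(\beta)$, and $\overline{t_im_0}=\bar t_i$.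

(b) For $t'\in L(\beta)$ and $h\in Q^\mu$ we have $\Phi(m)t'h=t'\beta(m)h=t'h\cdot h^{-1}\beta(m)h$. So $L(\beta)h\subseteq L(\rho(\bar h)^{-1}\beta)$, with equality by applying the same to $h^{-1}$, and $T(\beta)h=T(\rho(\bar h)^{-1}\beta)$. By Lemma~\ref{lem:M}(a) the classes $[\rho(\bar h)^{-1}\alpha]$, $\bar h\in\overline{Q}$, are distinct. They index $|\overline{Q}|$ nonzero summands of $T$, and $\dim T=|\overline{Q}|$. So each of them is a line and all other summands vanish. Thus $T(\alpha)=\mathbb{F}_p\bar t$ and $T(\rho(\bar h)^{-1}\alpha)=\mathbb{F}_p\bar th=\bar t\,T^{\bar h}$. Summing over $\bar h$ gives $T=\bar tT$, so $\bar t$ has a right inverse and is a unit of the finite-dimensional algebra $T$.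
\end{proof}

\subsection{The automorphism of $\overline{Q}$ induced by $\Phi$}

\begin{lemma}\label{lem:step4}
There is $\psi\in\operatorname{Aut}(\overline{Q})$ such that for all $g\in Q$
\[
\bar t^{-1}\,\overline\Phi(g)\,\bar t\in T^{\psi(\bar g)}\qquad\text{and}\qquad[\rho(\psi(\bar g))]=[\alpha\rho(\bar g)\alpha^{-1}].
\]
Moreover $\psi(\overline{X})=g_0\overline{X}g_0^{-1}$ for some $g_0\in\overline{Q}$.
\end{lemma}

\begin{proof}
For $g\in Q$ and $m\in M$,
\[
\Phi(m)\Phi(g)t=\Phi(g)\Phi(g^{-1}mg)t=\Phi(g)t\,\alpha(g^{-1}mg),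
\]
so $\Phi(g)t\in L(\alpha\rho(\bar g)^{-1})$. Its image $\overline\Phi(g)\bar t$ is a unit, hence nonzero. By Lemma~\ref{lem:step3}(b) there is $\bar h\in\overline{Q}$ with $[\alpha\rho(\bar g)^{-1}]=[\rho(\bar h)^{-1}\alpha]$ and $\overline\Phi(g)\bar t\in\bar t\,T^{\bar h}$. The first relation says $[\rho(\bar h)]=[\alpha\rho(\bar g)\alpha^{-1}]$. So conjugation by $[\alpha]$ maps the image of $\overline{Q}$ in $\operatorname{Out}(M)$ into itself. By Lemma~\ref{lem:M}(a) this image is a copy of $\overline{Q}$, so $\bar h=\psi(\bar g)$ for an injective endomorphism $\psi$ of $\overline{Q}$, that is, an automorphism.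

By Lemma~\ref{lem:M}(c) there is a permutation $\sigma$ of $\Omega$ with $\alpha V_\omega=V_{\sigma(\omega)}$. Inner automorphisms act trivially on $V$, so $\alpha\rho(\bar g)=\rho(\psi(\bar g))\alpha$ on $V$. Applying both sides to $V_\omega$ gives $\sigma(\bar g\omega)=\psi(\bar g)\sigma(\omega)$. Take $\omega=\overline{X}$ and write $\sigma(\overline{X})=g_0\overline{X}$. Then $\psi(\bar g)$ fixes the point $g_0\overline{X}$ if and only if $\bar g$ fixes the point $\overline{X}$, that is, if and only if $\bar g\in\overline{X}$. The stabilizer of $g_0\overline{X}$ is $g_0\overline{X}g_0^{-1}$.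
\end{proof}

The last assertion is the one that excludes the automorphism $\tau$ of Remark~\ref{rem:tau}, and it is the reason for the nonabelian structure of $M$.

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
Suppose $\Phi$ exists. Let $h_0\in Q^\mu$ have image $g_0$, and for $y\in X$ put
\[
\Lambda_0(y)=(h_0e)^{-1}\,\bar t^{-1}\,\overline\Phi(y)\,\bar t\,(h_0e).
\]
This is a homomorphism $X\to T^\times$, and $\Lambda_0(y)\in T^{g_0^{-1}\psi(\bar y)g_0}$ by Lemma~\ref{lem:step4}. By the same lemma $\bar y\mapsto g_0^{-1}\psi(\bar y)g_0$ is an automorphism of $\overline{X}$; let $\psi'$ be the corresponding automorphism of $X$. Then $\Lambda=\Lambda_0\circ\psi'^{-1}$ satisfies $\Lambda(y)\in T^{\bar y}$ for all $y\in X$, contradicting Lemma~\ref{lem:obstruction}. Hence $\mathbb{Z}_pG\not\cong\mathbb{Z}_pH$. A ring isomorphism over $\mathbb{Z}_{(p)}$ or $\mathbb{Z}_\pi$ is linear over that ring and would give $\mathbb{Z}_pG\cong\mathbb{Z}_pH$ after tensoring with $\mathbb{Z}_p$.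
\end{proof}

\begin{remark}
The hypothesis $q^2\nmid p-1$ was used only for the homomorphism $n$ in Lemma~\ref{lem:obstruction}, and for these groups it cannot be dropped. If $q^2\mid p-1$, then $\mathbb{Z}_p$ contains a primitive $q^2$-th root of unity and Lemma~\ref{lem:root} gives $\mathbb{Z}_pG\cong\mathbb{Z}_pH$. In the situation of Theorem~\ref{thm:A} the same lemma gives $\mathbb{Z}_p[\varepsilon]G\cong\mathbb{Z}_p[\varepsilon]H$: adjoining one root of unity removes the difference at $p$.
\end{remark}

\begin{thebibliography}{9}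

\bibitem{habil}
\emph{Contributions to the integral representation theory of groups},
\texttt{http://elib.uni-stuttgart.de/\allowbreak bitstream/\allowbreak 11682/\allowbreak 4734/\allowbreak 1/\allowbreak hertweck\_habil.pdf}.

\bibitem{dade}
E.~C. Dade, Mathematika \textbf{10} (1963), 96--100.

\bibitem{reiner}
Reiner, \emph{Maximal Orders}.

\bibitem{weiss}
A.~Weiss, \emph{Rigidity of $p$-adic $p$-torsion}, Ann. of Math. \textbf{127} (1988), 317--332.

\end{thebibliography}
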